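# Comparison with cones, uniqueness and absolute minimality for the horizontal infinity Laplacian

## 1. Hörmander fields, viscosity solutions and absolutely minimizing extensions

**Hörmander families.** Let $\mathcal X=\{X_1,\dots,X_m\}$ be smooth vector fields on $\mathbb R^n$. They satisfy *Hörmander's bracket-generating condition* if at every point the fields and their iterated commutators span $\mathbb R^n$. We write $\sigma=(X_1|\dots|X_m)$ for the $n\times m$ matrix with the fields as columns.

Two examples. On $\mathbb R^2$ take $X_1=\partial_x$, $X_2=x\,\partial_y$: on the axis $x=0$ the fields span only one direction, but $[X_1,X_2]=\partial_y$. On $\mathbb R^3$ take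
$$X_1=\partial_x,\qquad X_2=\partial_y+\tfrac{x^2}{2}\,\partial_z .$$
Here $[X_1,X_2]=x\,\partial_z$ and $[X_1,[X_1,X_2]]=\partial_z$. We call the second family the *Martinet family*; it returns in Section 4.

**Horizontal curves and the distance $d$.** A *horizontal curve with control* $a\in L^2([0,1];\mathbb R^m)$ is an absolutely continuous $\gamma$ with $\gamma'=\sigma(\gamma)a$ a.e. Its length is $\int|a|$ and its energy is $\int_0^1|a|^2$. The *Carnot–Carathéodory distance* $d(x,y)$ is the infimum of lengths of horizontal curves from $x$ to $y$. By reparametrizing at constant speed, $d^2=\inf\int_0^1|a|^2$. Chow's theorem says that for a Hörmander family on a connected open set any two points are joined by a horizontal curve in that set, and that the distance from $x$ to $y$ tends to $0$ as $y\to x$.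

Example. For the Martinet family a control $(a_1,a_2)$ gives $x'=a_1$, $y'=a_2$, $z'=\frac12x^2a_2$. The segment from $0$ to $(0,1,0)$ is horizontal of length $1$, and any horizontal curve between these points has $\int|a|\ge\int a_2=1$. So $d(0,(0,1,0))=1$.

**The operator.** The horizontal gradient is $D_{\mathcal X}u=(X_1u,\dots,X_mu)=\sigma^TDu$, and the *horizontal infinity Laplacian* is
$$\Delta_{\infty,\mathcal X}u=\sum_{i,j=1}^mX_iX_ju\,X_iu\,X_ju .$$
$C^2_{\mathcal X}$ denotes the functions whose horizontal derivatives up to order two are continuous. Example: for $X_1=\partial_x$, $X_2=x\partial_y$ and $u=y$ we have $D_{\mathcal X}u=(0,x)$. Only the term $i=j=2$ can survive, and $X_2X_2u=x\,\partial_y(x)=0$, so $\Delta_{\infty,\mathcal X}u=0$.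

**Infinity harmonic functions.** Let $\Omega\subset\mathbb R^n$ be a bounded domain. A continuous $u$ on $\Omega$ is *infinity harmonic*, that is, a viscosity solution of
$$\Delta_{\infty,\mathcal X}u=0\quad\text{in }\Omega, \tag{1}$$
if both of the following hold:

1. whenever $\phi\in C^2_{\mathcal X}$ and $u-\phi$ has a local maximum at $x_0\in\Omega$, then $-\Delta_{\infty,\mathcal X}\phi(x_0)\le0$;
2. whenever $\phi\in C^2_{\mathcal X}$ and $u-\phi$ has a local minimum at $x_0\in\Omega$, then $-\Delta_{\infty,\mathcal X}\phi(x_0)\ge0$.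

A *subsolution* is an upper semicontinuous (USC) real-valued function satisfying condition 1; a *supersolution* is a lower semicontinuous (LSC) real-valued function satisfying condition 2. Since $\Delta_{\infty,\mathcal X}(-\phi)=-\Delta_{\infty,\mathcal X}\phi$, $u$ is a supersolution if and only if $-u$ is a subsolution.

Example. On the line with $X_1=\partial_x$ the operator is $u''(u')^2$. Let $u=|x|$. Away from $0$ a smooth $\phi$ touching $u$ from above has $\phi'=\pm1$ and $\phi''\ge0$; at $0$ no smooth $\phi$ touches from above. So $u$ is a subsolution. It is not a supersolution: $\phi=\frac x2+x^2$ satisfies $\phi\le|x|$ near $0$ with equality at $0$, and $-\phi''(0)\phi'(0)^2=-\frac12<0$.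

**The Dirichlet problem.** Given $g:\partial\Omega\to\mathbb R$, a solution of
$$\Delta_{\infty,\mathcal X}u=0\ \text{ on }\Omega,\qquad u=g\ \text{ on }\partial\Omega \tag{2}$$
is a function $u\in C(\overline\Omega)$ that is infinity harmonic in $\Omega$ and equals $g$ on $\partial\Omega$. We write $\mathrm{Lip}(\partial\Omega,d)$ for the functions $g$ that are Lipschitz with respect to $d$. Example: on $(0,1)$ with $X_1=\partial_x$, the affine function with the given end values is a solution.

**AGME.** For $U$ open, $W^{1,\infty}_{\mathcal X}(U)$ is the space of functions on $U$ whose first-order distributional horizontal derivatives are essentially bounded, and $\|D_{\mathcal X}u\|_{\infty,U}=\operatorname{ess\,sup}_U|D_{\mathcal X}u|$. A function $u\in W^{1,\infty}_{\mathcal X}(\Omega)\cap C(\overline\Omega)$ is an *absolutely gradient minimizing extension* (AGME) of $g$ on $\overline\Omega$ if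

1. $u=g$ on $\partial\Omega$;
2. for every open $U\subset\subset\Omega$ and every $v\in W^{1,\infty}_{\mathcal X}(U)\cap C(\overline U)$ with $v=u$ on $\partial U$, one has $\|D_{\mathcal X}u\|_{\infty,U}\le\|D_{\mathcal X}v\|_{\infty,U}$.

Example. On $\Omega=(-1,1)$ with $X_1=\partial_x$, an affine function of slope $B$ is an AGME: on each component interval of $U$ a competitor has the same end values, so its derivative has essential supremum at least $|B|$ in absolute value. The function $|x|$ is not: on $U=(-\frac12,\frac12)$ the constant $v=\frac12$ does better.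

## 2. Uniqueness and absolute minimality for every Hörmander family

The problem comes from "Weak Fubini Property And Infinity Harmonic Functions In Riemannian And Sub-Riemannian Manifolds". The background recorded there is as follows. An AGME in a Carnot–Carathéodory space is a viscosity solution of (1) (C. Wang). Solutions of (2) are unique in any Carnot group (C. Wang), in Riemannian manifolds and in Grušin-type spaces. Uniqueness for (2) implies the reverse implication, that infinity harmonic functions are AGMEs, so in those three settings the two notions coincide. For general Carnot–Carathéodory spaces both uniqueness and the reverse implication are stated there as open. So we ask whether the following hold for every Hörmander family on $\mathbb R^n$, every bounded domain $\Omega$ and every $g\in\mathrm{Lip}(\partial\Omega,d)$.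

* (a) Problem (2) has at most one solution $u\in C(\overline\Omega)$.
* (b) Every $u\in C(\overline\Omega)$ that is infinity harmonic in $\Omega$ with $u=g$ on $\partial\Omega$ is an AGME of $g$ on $\overline\Omega$.

Both are true. Here are the exact statements we shall prove.

**Theorem A (comparison; implies (a)).** If $u\in USC(\overline\Omega)$ is a subsolution and $v\in LSC(\overline\Omega)$ a supersolution in $\Omega$, and $u\le v$ on $\partial\Omega$, then $u\le v$ in $\Omega$.

**Theorem B (is (b), with sharp constant).** If $u\in C(\overline\Omega)$ is infinity harmonic in $\Omega$ and $u|_{\partial\Omega}=g$ is $L$-Lipschitz for $d$, then $u$ is $L$-Lipschitz for $d$ on $\overline\Omega$, $\|D_{\mathcal X}u\|_{\infty,\Omega}\le L$, and $u$ is an AGME of $g$ on $\overline\Omega$.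

**Theorem C (supplement, not needed for (a) and (b)).**

* (i) For $u\in C(\Omega)$ the following are equivalent: $u$ is a subsolution with $C^\infty$ test functions; $u$ is a subsolution with $C^2_{\mathcal X}$ test functions; $u$ satisfies comparison with cones from above (CCA, defined in Section 9). The same holds for $u\in USC(\Omega)$.
* (ii) For $g\in\mathrm{Lip}(\partial\Omega,d)$ and $u\in C(\overline\Omega)$ with $u=g$ on $\partial\Omega$: $u$ is an AGME of $g$ iff $u$ is infinity harmonic iff $\pm u$ satisfy CCA.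
* (iii) For every $g\in C(\partial\Omega)$ problem (2) has exactly one solution.

Textbook facts we use: Chow's theorem, Gronwall's inequality, weak compactness in $L^2$, the Hopf–Rinow theorem, and three facts about a complete Riemannian manifold:

* if a minimizing geodesic from $x$ minimizes beyond $y$, then $y\notin\mathrm{Cut}(x)$;
* $y\in\mathrm{Cut}(x)\iff x\in\mathrm{Cut}(y)$;
* the distance from $y$ is $C^\infty$ off the closed set $\{y\}\cup\mathrm{Cut}(y)$.

## 3. Cones on the line, in Euclidean space and on a complete Riemannian manifold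

Two identities drive everything. For smooth $\varphi$, since $\sum_jX_iX_j\varphi\,X_j\varphi=\frac12X_i|D_{\mathcal X}\varphi|^2$,
$$\Delta_{\infty,\mathcal X}\varphi=\tfrac12\sum_iX_i\varphi\;X_i\big(|D_{\mathcal X}\varphi|^2\big). \tag{3}$$
For $\psi=a+bf(\varphi)$ we have $X_i\psi=bf'X_i\varphi$ and $X_iX_j\psi=b(f'X_iX_j\varphi+f''X_i\varphi X_j\varphi)$, hence
$$\Delta_{\infty,\mathcal X}\psi=b^3f'^2\big[f'\,\Delta_{\infty,\mathcal X}\varphi+f''\,|D_{\mathcal X}\varphi|^4\big]. \tag{4}$$

**The line.** Let $X_1=\partial_x$, $\Omega=(0,1)$, and let $u\in C([0,1])$ be infinity harmonic with $u(0)=A$, $u(1)=A+B$. Replacing $u$ by $-u$ we may assume $B\ge0$. Take $b>B$ and suppose $u(\hat x)>A+b\hat x$ for some $\hat x$. Let $f(t)=t+\eta(1-t^2)$ with $0<2\eta<1$. On $[0,1)$ we have $f\ge t$, $f'>0$, $f''=-2\eta$. For $\eta$ small, $u-A-bf$ is still positive at $\hat x$, and it is $\le0$ at $0$ and $1$. So it has an interior maximum, where $\psi=A+bf$ is a test function with $\psi''\psi'^2=b^3f''f'^2<0$. This contradicts condition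 1. Letting $b\downarrow B$ gives $u\le A+Bx$. The same applies to $x\mapsto-u(1-x)$, because the operator is invariant under reflection. It gives $-u(1-x)\le-(A+B)+Bx$, that is, $u(x)\ge A+Bx$. So $u$ is affine, and (a) and (b) hold on the line.

What was used is a bound of $u$ by a cone $a+b\,|x-x_0|$, obtained by bending the cone slightly so that it becomes a strict supersolution.

**Euclidean space.** For $X_i=\partial_i$ the function $\varphi=|x-x_0|$ is smooth off $x_0$ with $|D\varphi|=1$, so $\Delta_{\infty,\mathcal X}\varphi=0$ by (3), and (4) gives $\Delta_{\infty,\mathcal X}(a+bf(\varphi))=b^3f'^2f''<0$. The argument on the line carries over.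

**A complete Riemannian metric.** Let $m=n$ with $\sigma$ invertible and the metric $(\sigma\sigma^T)^{-1}$ complete. Now $d(x_0,\cdot)$ may fail to be smooth at the maximum point $x_1\ne x_0$, because $x_1$ may be a cut point of $x_0$. But we need only a smooth function that lies above $d(x_0,\cdot)$ and agrees with it at $x_1$. Let $y$ be the midpoint of a minimizing geodesic from $x_0$ to $x_1$, and put $\varphi=d(x_0,y)+d(y,\cdot)$. By the triangle inequality $\varphi\ge d(x_0,\cdot)$, with equality at $x_1$. The reversed geodesic from $x_1$ minimizes beyond $y$, so $y\notin\mathrm{Cut}(x_1)$, hence $x_1\notin\mathrm{Cut}(y)$, and $\varphi$ is smooth near $x_1$. Moreover $|D_{\mathcal X}\varphi|=1$ near $x_1$, so $\Delta_{\infty,\mathcal X}\varphi=0$ by (3), and (4) finishes as before.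

## 4. Where the direct argument stops: the Martinet segment

For a general Hörmander family we would like to do the same with $d$. The argument needs a $C^2_{\mathcal X}$ function touching $d(x_0,\cdot)$ from above at $x_1$. There may be none, and moving the vertex toward $x_1$ along the minimizer need not help.

Take the Martinet family, $q=(0,1,0)$, the vertex $y_\tau=(0,\tau,0)$ with $0\le\tau<1$, and $q_h=(0,1,-h)$ with $0<h\le\frac14$. As in Section 1, $d(y_\tau,q)=1-\tau$, and the minimizer from $y_0$ to $q$ passes through all $y_\tau$.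

**Claim.** $d(y_\tau,q_h)\ge1-\tau+2\sqrt h$.

Let a horizontal curve from $y_\tau$ to $q_h$ have length $1-\tau+e$, where $e\ge0$ because $\int a_2=1-\tau$. If $e\ge1$, then $e\ge2\sqrt h$. Let $e<1$, put $\mu=\max|x|$ along the curve and $N=\int a_2^-$.

* $\int|a_2|=1-\tau+2N\le1-\tau+e$, so $N\le e/2$.
* The coordinate $x$ goes from $0$ to $\pm\mu$ and back to $0$, so $\int|a_1|\ge2\mu$. Since $\int|a|\ge\big((\int|a_1|)^2+(\int|a_2|)^2\big)^{1/2}$, we get $(1-\tau+e)^2\ge4\mu^2+(1-\tau)^2$, hence $\mu^2\le\frac14(2e+e^2)\le\frac34e$.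
* $h=-\int\frac12x^2a_2\le\frac12\mu^2N\le\frac{3}{16}e^2\le\frac14e^2$.

So $e\ge2\sqrt h$ in all cases, which proves the claim.

Hence no function differentiable at $q$ touches $d(y_\tau,\cdot)$ from above at $q$: it would have to increase by at least $2\sqrt h$ between $q$ and $q_h$. A function $\phi\in C^2_{\mathcal X}$ cannot do it either. Starting at $q$, move $x$ by $s$, then $y$ by $-s$, then $x$ by $-s$, then $y$ by $s$. The coordinate $z$ changes only in the second move, by $-\frac12s^3$, so we arrive at $q_h$ with $h=\frac12s^3$. Along this path of length $4s$ each $X_j\phi$ differs from $X_j\phi(q)$ by $O(s)$ (chain rule, Lemma 6 below), so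
$$\phi(q_h)-\phi(q)=s\,X_1\phi(q)-s\,X_2\phi(q)-s\,X_1\phi(q)+s\,X_2\phi(q)+O(s^2)=O(s^2),$$
while the claim requires an increase of at least $2\sqrt h=\sqrt2\,s^{3/2}$.

**The way past this point.** We approximate the distance by Riemannian distances $\rho_\varepsilon$, obtained by allowing extra motion $\varepsilon b$ in all directions at cost $|b|^2$. For these the midpoint trick gives smooth $\varphi$ touching from above. Now $|D_{\mathcal X}\varphi|^2=1-\varepsilon^2|D\varphi|^2$ is not constant, so $\Delta_{\infty,\mathcal X}\varphi$ is not $0$, and $D\varphi$, $D^2\varphi$ may blow up as $\varepsilon\to0$. We shall show that $\Delta_{\infty,\mathcal X}\varphi\le C\omega(\varepsilon)^2$ with $\omega(\varepsilon)\to0$. Two things make this work. The Hessian enters with the factor $+\varepsilon^4$, so only its upper bound matters, and $D^2\varphi\le C\varepsilon^{-2}$ is easy. This leaves $\varepsilon^2|D\varphi(x_1)|^2$, which is small because $\varepsilon D\varphi(x_1)$ is, up to a bounded factor, the extra control at the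 end of the geodesic. By Gronwall, if it is not small at the end it is not small along the whole geodesic, and it would cost energy that the geodesic does not have.

## 5. A truncated distance with minimizers

This section replaces $d$ by a distance for bounded fields, so that minimizers exist.

Let $K=\overline\Omega\subset B_R$ (a Euclidean ball), $\chi\in C_c^\infty(\mathbb R^n)$, $0\le\chi\le1$, $\chi=1$ on $B_R$, and $\tilde\sigma=\chi\sigma$. From now on $\sigma$ in formulas on $\mathbb R^n$ means $\tilde\sigma$; on $B_R$ nothing changes. Let $M\ge1$ bound $\|\tilde\sigma\|$, and let $C_1$ bound the norms of $D\tilde\sigma$ and $D^2\tilde\sigma$ as multilinear maps. Let $\rho=\rho_R$ be the distance defined by $\tilde\sigma$ (possibly $+\infty$ far away).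

**Continuity.** By Chow's theorem on the connected open set $B_R$, $\rho$ is finite on $B_R\times B_R$ and $\rho(x,y)\to0$ as $y\to x$. By the triangle inequality $|\rho(x,y)-\rho(x',y')|\le\rho(x,x')+\rho(y,y')$, so $\rho$ is continuous there. Since $|\gamma'|\le M|a|$, also $\rho(x,y)\ge|x-y|/M$. Put $Q=1+\max_{K\times K}\rho$.

**Relation to $d$.** A $\tilde\sigma$-horizontal curve with control $a$ is horizontal for the original fields with control $\chi(\gamma)a$, whose length is no larger; so $d\le\rho$. Conversely, every original horizontal curve lies in some ball $B_{R'}$, where the fields are unchanged. Hence $\inf_R\rho_R=d$ on $K\times K$.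

**Minimizers.** Let $x,y\in B_R$ and take curves from $x$ to $y$ with energies tending to $\rho(x,y)^2$. The controls $a_k$ are bounded in $L^2$, and $|\gamma_k(t)-\gamma_k(s)|\le M\|a_k\|_{L^2}|t-s|^{1/2}$, so the curves are bounded and equicontinuous. Along a subsequence $a_k\rightharpoonup a$ in $L^2$ and $\gamma_k\to\gamma$ uniformly. As $\sigma(\gamma_k)\to\sigma(\gamma)$ uniformly, we may pass to the limit in $\gamma_k(t)=x+\int_0^t\sigma(\gamma_k)a_k$, so $\gamma$ is horizontal with control $a$. By weak lower semicontinuity $\int|a|^2\le\rho(x,y)^2$. So $\gamma$ is a minimizer, and $\rho\le\int|a|\le(\int|a|^2)^{1/2}\le\rho$ forces $|a|=\rho(x,y)$ a.e. If $z=\gamma(t)$, the two arcs have lengths $t\rho(x,y)$ and $(1-t)\rho(x,y)$, so the triangle inequality gives $\rho(x,z)=t\rho(x,y)$ and $\rho(z,y)=(1-t)\rho(x,y)$. In particular $\rho(x,z)+\rho(z,y)=\rho(x,y)$.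

**Balls.** For $x\in K$ let $\delta(x)=\min_{\partial\Omega}\rho(x,\cdot)$, a continuous function, positive in $\Omega$. For $x\in\Omega$ and $0<r<\delta(x)$ put
$$\bar B(x,r)=\{y\in K:\rho(x,y)\le r\},\qquad B(x,r)=\{y\in\Omega:\rho(x,y)<r\}.$$
The first set is compact, and it does not meet $\partial\Omega$ because $r<\delta(x)$, so it lies in $\Omega$. The second is open, and $\partial B(x,r)\subset\{\rho(x,\cdot)=r\}$. A minimizer from $x$ to $y\in\bar B(x,r)$ stays in $\bar B(x,r)$: its points have $\rho$-distance $\le r<\delta(x)$ from $x$, so it never meets $\partial\Omega$.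

## 6. Riemannian approximation and the size of the vertical momentum

For $\varepsilon\in(0,1]$ let $\rho_\varepsilon$ be the distance for the system $\gamma'=\sigma(\gamma)a+\varepsilon b$ with energy $\int|a|^2+|b|^2$. Put $A_\varepsilon=\sigma\sigma^T+\varepsilon^2I$. The least-norm solution of $\sigma a+\varepsilon b=\xi$ is $a=\sigma^TA_\varepsilon^{-1}\xi$, $b=\varepsilon A_\varepsilon^{-1}\xi$, with $|a|^2+|b|^2=\xi^TA_\varepsilon^{-1}\xi$. So $\rho_\varepsilon$ is the distance of the smooth Riemannian metric $A_\varepsilon^{-1}$, which is complete because $A_\varepsilon\le(M^2+1)I$. Taking $b=0$ shows $\rho_\varepsilon\le\rho$.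

Put $H(x,p)=\frac12|\sigma(x)^Tp|^2$ and $H_\varepsilon=H+\frac{\varepsilon^2}2|p|^2=\frac12p^TA_\varepsilon p$. A minimizing geodesic $\gamma:[0,1]\to\mathbb R^n$ of length $\ell$ satisfies, with $p=A_\varepsilon^{-1}\gamma'$, Hamilton's equations
$$\gamma'=A_\varepsilon p,\quad p'=-\partial_xH(\gamma,p),\quad a=\sigma^Tp,\quad b=\varepsilon p,\quad|a|^2+|b|^2=\ell^2. \tag{5}$$
(The added term $\frac{\varepsilon^2}2|p|^2$ does not depend on $x$, so $\partial_xH_\varepsilon=\partial_xH$.) For a vector $\xi$, $\partial_xH\cdot\xi=\langle\sigma^Tp,(D\sigma[\xi])^Tp\rangle$, so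
$$|\partial_xH(x,p)|\le C_1|\sigma^Tp|\,|p|. \tag{6}$$

**Lemma 1.** Let $\omega(\varepsilon)=\sup\varepsilon|p(1)|$, the supremum being over minimizing $\rho_\varepsilon$-geodesics on $[0,1]$ with endpoints in $K$. Then $\omega(\varepsilon)\le Q$, and as $\varepsilon\to0$: (i) $\rho_\varepsilon\to\rho$ uniformly on $K\times K$; (ii) $\omega(\varepsilon)\to0$.

*Proof.* By (5), $\varepsilon|p(1)|=|b(1)|\le\ell\le Q$.

**Step 1: the extra control disappears in the limit.** Let $\varepsilon_k\to0$, $x_k\to x$, $y_k\to y$ in $K$, with any choice of minimizing geodesics $\gamma_k$ from $x_k$ to $y_k$, data $p_k,a_k,b_k$ and lengths $\ell_k=\rho_{\varepsilon_k}(x_k,y_k)\le\rho(x_k,y_k)\le Q$. After passing to subsequences, $\gamma_k\to\gamma$ uniformly (the speeds are bounded), $a_k\rightharpoonup a$ in $L^2$, $\int|b_k|^2\to\beta$, and $\ell_k\to\ell\le\lim\rho(x_k,y_k)=\rho(x,y)$. Since $\sigma(\gamma_k)\to\sigma(\gamma)$ uniformly and $\varepsilon_kb_k\to0$ in $L^2$, $\gamma$ is horizontal from $x$ to $y$ with control $a$. Hence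
$$\rho(x,y)^2\le\int|a|^2\le\liminf\int|a_k|^2=\ell^2-\beta\le\rho(x,y)^2-\beta .$$
So $\beta=0$ and $\ell=\rho(x,y)$.

**Step 2: conclusion (i).** By Step 1, $\rho_{\varepsilon_k}(x_k,y_k)$ and $\rho(x_k,y_k)$ both tend to $\rho(x,y)$ along the subsequence. If the convergence in (i) were not uniform, there would be sequences with $|\rho_{\varepsilon_k}-\rho|(x_k,y_k)$ bounded below, and compactness of $K$ would give a contradiction.

**Step 3: conclusion (ii), by propagating the final momentum backward.** By (6) and $|\sigma^Tp_k|=|a_k|\le\ell_k\le Q$ we have $|p_k'|\le C_1Q|p_k|$. Gronwall gives $|p_k(1)|\le e^{C_1Q}|p_k(t)|$ for all $t\in[0,1]$. Squaring, multiplying by $\varepsilon_k^2$ and integrating in $t$,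
$$\varepsilon_k^2|p_k(1)|^2\le e^{2C_1Q}\int_0^1|b_k|^2\,dt\to0 .$$
Given $\varepsilon_k\to0$, choose geodesics with $\varepsilon_k|p_k(1)|\ge\omega(\varepsilon_k)-\frac1k$. Every subsequence has a further subsequence to which the above applies, so $\omega(\varepsilon_k)\to0$. $\square$

## 7. Almost infinity-superharmonic functions touching $\rho_\varepsilon$ from above

**Lemma 2.** Let $c>0$. There is $C=C(c,Q,C_1)$ such that for all $\varepsilon\in(0,1]$, $x_0\in K$, $x_1\in\Omega$ with $\rho_\varepsilon(x_0,x_1)\ge c$ there is a $C^\infty$ function $\varphi$ near $x_1$ with $\varphi\ge\rho_\varepsilon(x_0,\cdot)$, equality at $x_1$, and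
$$|D_{\mathcal X}\varphi(x_1)|^2\in[1-C\omega(\varepsilon)^2,1],\qquad\Delta_{\infty,\mathcal X}\varphi(x_1)\le C\omega(\varepsilon)^2 .$$

*Proof.* **Step 1: the midpoint function.** Let $\gamma:[0,1]\to\mathbb R^n$ be a minimizing $\rho_\varepsilon$-geodesic from $x_0$ to $x_1$ (Hopf–Rinow), of length $\ell\in[c,Q]$, and $y=\gamma(\frac12)\ne x_1$. The reversed geodesic from $x_1$ minimizes beyond $y$, so $y\notin\mathrm{Cut}(x_1)$, hence $x_1\notin\mathrm{Cut}(y)$, and $\rho_\varepsilon(y,\cdot)$ is smooth near $x_1$. Put $\varphi=\rho_\varepsilon(x_0,y)+\rho_\varepsilon(y,\cdot)$. By the triangle inequality $\varphi\ge\rho_\varepsilon(x_0,\cdot)$, with equality at $x_1$ by minimality.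

**Step 2: the gradient.** A smooth Riemannian distance has unit gradient, so near $x_1$
$$H_\varepsilon(x,D\varphi(x))=\tfrac12. \tag{7}$$
The Riemannian gradient $A_\varepsilon D\varphi(x_1)$ is the unit tangent $\gamma'(1)/\ell$. So $q:=D\varphi(x_1)=p(1)/\ell$, and $\varepsilon|q|\le\omega(\varepsilon)/c$. By (7), $|D_{\mathcal X}\varphi|^2=1-\varepsilon^2|D\varphi|^2$, which gives the gradient claim once $C\ge c^{-2}$.

**Step 3: a formula for $\Delta_{\infty,\mathcal X}\varphi(x_1)$.** Let $e=\frac12|D_{\mathcal X}\varphi|^2=\frac12-\frac{\varepsilon^2}2|D\varphi|^2$. By (3), $\Delta_{\infty,\mathcal X}\varphi=\sum_iX_i\varphi\,X_ie=\langle De,\sigma\sigma^TD\varphi\rangle$. Here $De=-\varepsilon^2D^2\varphi\,D\varphi$ and $\sigma\sigma^TD\varphi=A_\varepsilon D\varphi-\varepsilon^2D\varphi$, so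
$$\Delta_{\infty,\mathcal X}\varphi=-\varepsilon^2\langle D\varphi,D^2\varphi\,A_\varepsilon D\varphi\rangle+\varepsilon^4\langle D^2\varphi\,D\varphi,D\varphi\rangle .$$
Differentiating (7) in $x$ gives $\partial_xH(x,D\varphi)+D^2\varphi\,A_\varepsilon D\varphi=0$. Hence at $x_1$
$$\Delta_{\infty,\mathcal X}\varphi(x_1)=\varepsilon^2\langle q,\partial_xH(x_1,q)\rangle+\varepsilon^4\langle D^2\varphi(x_1)q,q\rangle. \tag{8}$$
By (6) and $|\sigma^Tq|\le1$ the first term is at most $C_1\varepsilon^2|q|^2\le C_1c^{-2}\omega(\varepsilon)^2$.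

**Step 4: an upper bound for the Hessian.** We claim that for $|\xi|=1$
$$\langle D^2\varphi(x_1)\xi,\xi\rangle\le C'\varepsilon^{-2}. \tag{9}$$
Let $\eta:[0,1]\to\mathbb R^n$ be the constant speed geodesic from $y$ to $x_1$ along $\gamma$, with optimal controls $a,b$ and length $\lambda=\ell/2$; so $|a|,|b|\le\lambda$. Put $\eta_s(t)=\eta(t)+st\xi$, a curve from $y$ to $x_1+s\xi$. Since $\eta_s'=\sigma(\eta)a+\varepsilon b+s\xi$, it is admissible with controls $a$ and
$$b_s=b+\varepsilon^{-1}\big[s\xi+(\sigma(\eta)-\sigma(\eta_s))a\big].$$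
So $E(s)=\int_0^1|a|^2+|b_s|^2\,dt\ge\rho_\varepsilon(y,x_1+s\xi)^2$, with equality at $s=0$. Both sides are $C^2$ near $s=0$; their difference has a minimum at $0$, so the second derivatives are ordered. At $s=0$,
$$|\partial_sb_s|=\varepsilon^{-1}\big|\xi-t\,D\sigma(\eta)[\xi]a\big|\le\varepsilon^{-1}(1+C_1\lambda),\qquad|\partial_s^2b_s|=\varepsilon^{-1}t^2\big|D^2\sigma(\eta)[\xi,\xi]a\big|\le\varepsilon^{-1}C_1\lambda .$$
Therefore
$$\frac{d^2}{ds^2}\Big|_0\rho_\varepsilon(y,x_1+s\xi)^2\le E''(0)=2\int_0^1|\partial_sb_s|^2+b\cdot\partial_s^2b_s\,dt\le2\varepsilon^{-2}(1+C_1\lambda)^2+2\varepsilon^{-1}C_1\lambda^2\le C''\varepsilon^{-2},$$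
with $C''=2(1+C_1Q)^2+2C_1Q^2$. The second derivative of the square of $\rho_\varepsilon(y,\cdot)$ is $2\lambda\langle D^2\varphi(x_1)\xi,\xi\rangle$ plus twice a square, so the left side is at least $2\lambda\langle D^2\varphi(x_1)\xi,\xi\rangle$. As $\lambda\ge c/2$, (9) holds with $C'=C''/c$.

**Step 5: conclusion.** By (9) the second term of (8) is at most $\varepsilon^4C'\varepsilon^{-2}|q|^2=C'\varepsilon^2|q|^2\le C'c^{-2}\omega(\varepsilon)^2$. Take $C=c^{-2}(1+C_1+C')$. $\square$

## 8. Comparison with cones for viscosity subsolutions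

**Proposition 3.** Let $V\subset\Omega$ be open, $u\in USC(\overline V)$ a subsolution in $V$ (only $C^\infty$ test functions are needed), $x_0\in K\setminus V$, $a\in\mathbb R$, $b\ge0$. If $u\le a+b\rho(x_0,\cdot)$ on $\partial V$, then $u\le a+b\rho(x_0,\cdot)$ in $V$.

*Proof.* The hypothesis for $b$ implies it for every $b'>b$; proving the conclusion for $b'$ and letting $b'\downarrow b$, we may take $b>0$. Suppose $u(\hat x)>a+b\rho(x_0,\hat x)$ for some $\hat x\in V$.

**Step 1: bend the cone.** Let $f(t)=t+\eta(Q^2-t^2)$ with $0<2\eta(Q+1)<1$. On $[0,Q]$ we have $t\le f(t)\le t+\eta Q^2$, and on $[0,Q+1)$ we have $0<f'\le1$ and $f''=-2\eta$. Fix $\eta$ so small that $m:=u(\hat x)-a-bf(\rho(x_0,\hat x))>0$. On $\partial V$ we have $u-a-bf(\rho(x_0,\cdot))\le0$.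

**Step 2: replace $\rho$ by $\rho_\varepsilon$ and locate a maximum.** Let $w_\varepsilon=u-a-bf(\rho_\varepsilon(x_0,\cdot))$, a USC function. Since $f$ is $1$-Lipschitz on $[0,Q]$, Lemma 1(i) gives, for small $\varepsilon$, $w_\varepsilon(\hat x)\ge\frac23m$ and $w_\varepsilon\le\frac13m$ on $\partial V$. So the maximum of $w_\varepsilon$ over $\overline V$ is attained at some $x_\varepsilon\in V$.

**Step 3: the maximum stays away from the vertex.** We claim $\liminf_{\varepsilon\to0}\rho(x_0,x_\varepsilon)>0$. Otherwise $x_\varepsilon\to x_0$ along a sequence, so $x_0\in\overline V\setminus V=\partial V$. Since $\rho_\varepsilon(x_0,x_\varepsilon)\le\rho(x_0,x_\varepsilon)\to0$ and $w_\varepsilon(x_\varepsilon)\ge\frac23m$, upper semicontinuity gives $u(x_0)-a-bf(0)\ge\frac23m$, contradicting the bound on $\partial V$ in Step 1. By Lemma 1(i) there is $c>0$ with $\rho_\varepsilon(x_0,x_\varepsilon)\ge c$ for small $\varepsilon$.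

**Step 4: test.** Take $\varphi$ from Lemma 2 with $x_1=x_\varepsilon$, and $\psi=a+bf(\varphi)$. Near $x_\varepsilon$ the values of $\rho_\varepsilon(x_0,\cdot)$ and $\varphi$ lie in $[0,Q+1)$, where $f$ is increasing, so
$$u-\psi\le w_\varepsilon\le w_\varepsilon(x_\varepsilon)=(u-\psi)(x_\varepsilon).$$
Extending $\psi$ by a cutoff, the subsolution property gives $\Delta_{\infty,\mathcal X}\psi(x_\varepsilon)\ge0$. But by (4), Lemma 2 and $0<f'\le1$, once $C\omega(\varepsilon)^2<1$ we have at $x_\varepsilon$
$$\Delta_{\infty,\mathcal X}\psi=b^3f'^2\big[f'\Delta_{\infty,\mathcal X}\varphi+f''|D_{\mathcal X}\varphi|^4\big]\le b^3f'^2\big[C\omega(\varepsilon)^2-2\eta(1-C\omega(\varepsilon)^2)^2\big].$$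
Here $\eta$ and $c$, hence $C$, are fixed, and $\omega(\varepsilon)\to0$ by Lemma 1(ii). So the right side is negative for small $\varepsilon$, a contradiction. $\square$

## 9. Slopes and their monotonicity

**Comparison with cones from above.** A function $u\in USC(\Omega)$ satisfies **CCA** if for all open $V\subset\subset\Omega$, $x_0\in K\setminus V$, $a\in\mathbb R$, $b\ge0$: $u\le a+b\rho(x_0,\cdot)$ on $\partial V$ implies $u\le a+b\rho(x_0,\cdot)$ in $V$. By Proposition 3 subsolutions satisfy CCA.

Example. On $\Omega=(-2,2)$ with $X_1=\partial_x$, the subsolution $|x|$ satisfies CCA. The function $-|x|$ does not: with $V=(-1,1)$, $b=0$ and $a=-1$ it is $\le a$ on $\partial V$ but equals $0$ at $0$.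

**Slopes.** For $x\in\Omega$, $0<r<\delta(x)$ put
$$S_u^+(x,r)=\tfrac1r\Big(\max_{\bar B(x,r)}u-u(x)\Big)\ge0 .$$
For $u(x)=x$ on the line this is $1$ for all $x$ and $r$.

Let $u$ satisfy CCA and take $V=B(x,r)\setminus\{x\}\subset\subset\Omega$ with vertex $x$, $a=u(x)$, $b=S_u^+(x,r)$. Since $\partial V\subset\{x\}\cup\{\rho(x,\cdot)=r\}$, the hypothesis of CCA holds on $\partial V$, and on $\{\rho(x,\cdot)=r\}$ the conclusion is trivial. Thus
$$u(y)\le u(x)+S_u^+(x,r)\,\rho(x,y),\qquad y\in\bar B(x,r). \tag{10}$$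
Maximizing over $\bar B(x,s)$ with $s<r$ shows $S_u^+(x,s)\le S_u^+(x,r)$. So $S_u^+(x,\cdot)$ is nondecreasing; let $S_u^+(x,0+)$ be its limit at $0$.

The next lemma says that when we climb to a maximum point, the slope there is at least as large, at every scale.

**Lemma 4.** Let $u\in C(\Omega)$ satisfy CCA, $0<r<\delta(x_0)$, $S=S_u^+(x_0,r)>0$, and let $x_1\in\bar B(x_0,r)$ satisfy $u(x_1)=\max_{\bar B(x_0,r)}u$. Then $\rho(x_0,x_1)=r$ and $S_u^+(x_1,s)\ge S$ for all $0<s<\delta(x_1)$.

*Proof.* By (10), $u(x_0)+Sr=u(x_1)\le u(x_0)+S\rho(x_0,x_1)$, so $\rho(x_0,x_1)=r$. On a minimizer from $x_0$ to $x_1$ take $z=z_\tau$ with $\rho(z,x_1)=\tau$ and $\rho(x_0,z)=r-\tau$. By (10), $u(z)\le u(x_0)+S(r-\tau)=u(x_1)-S\tau$. Since $x_1\in\bar B(z,\tau)$, we get $S_u^+(z,\tau)\ge S$ whenever $\tau<\delta(z)$.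

Let $s<\delta(x_1)$. As $\tau\to0$, $z_\tau\to x_1$, and by continuity of $\delta$ we have $s<\delta(z)$ for small $\tau\le s$. Monotonicity gives $S_u^+(z,s)\ge S_u^+(z,\tau)\ge S$: there is $y_\tau$ with $\rho(z,y_\tau)\le s$ and $u(y_\tau)\ge u(z)+Ss$. A limit point $y$ of $y_\tau$ as $\tau\to0$ satisfies $\rho(x_1,y)\le s$ and, by continuity of $u$, $u(y)\ge u(x_1)+Ss$. $\square$

## 10. Proof of Theorem A: comparing maxima over small balls

The argument is that of Armstrong and Smart, carried out for $\rho$. Let $m=\max_K(u-v)$ and suppose $m>0$.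

**Step 1: regularize over balls of radius $r$.** For $r>0$ and $x\in K$ set
$$u^r(x)=\max\{u(y):y\in K,\ \rho(x,y)\le r\},\qquad v_r(x)=\min\{v(y):y\in K,\ \rho(x,y)\le r\}.$$
Then $u^r\ge u$ and $v_r\le v$. The function $u^r$ is USC: if $x_k\to x$ and $y_k$ is optimal for $x_k$, a limit point $y$ of $y_k$ has $\rho(x,y)\le r$, and $\limsup u(y_k)\le u(y)\le u^r(x)$ along the corresponding subsequence. Likewise $v_r$ is LSC.

We claim $\limsup_{r\to0}\max_{\{\delta\le2r\}}(u^r-v_r)\le\max_{\partial\Omega}(u-v)\le0$. If $\delta(x)\le2r$, then $u^r(x)-v_r(x)=u(y)-v(y')$ with $y,y'$ within $\rho$-distance $3r$ of a common point of $\partial\Omega$. As $r\to0$, limit points of $y$, $y'$ and this boundary point coincide, and semicontinuity gives the claim. Fix $r$ with $u^r-v_r\le m/2$ on $\{\delta\le2r\}$.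

**Step 2: a special maximum point.** Since $\max_K(u^r-v_r)\ge m$, the set $E$ of maximum points of the USC function $u^r-v_r$ is nonempty, compact and contained in $\{\delta>2r\}\subset\Omega$. Let $F=\{x\in E:u^r(x)=\max_Eu^r\}$, which is nonempty and compact. As $\mathbb R^n$ is connected, $F$ is not open, so there is $x_0\in F$ with $B(x_0,r)\not\subset F$.

For $w=u^r,v_r$ put
$$S^+w=\sup_{\bar B(x_0,r)}w-w(x_0)\ge0,\qquad S^-w=w(x_0)-\inf_{\bar B(x_0,r)}w\ge0 .$$
These are finite because $u(x_0)\le u^r\le\max_Ku$ and $\min_Kv\le v_r\le v(x_0)$ on $\bar B(x_0,r)$.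

**Step 3: $S^-u^r\le S^+u^r$ and $S^-v_r\ge S^+v_r$.** Let $u^r(x_0)=u(y_0)$ with $y_0\in\bar B(x_0,r)$, and $\max_{\bar B(x_0,2r)}u=u(z_0)$. The midpoint of a minimizer from $x_0$ to $z_0$ lies in $\Omega$ (as $2r<\delta(x_0)$) and is within $r$ of both $x_0$ and $z_0$, so $\sup_{\bar B(x_0,r)}u^r\ge u(z_0)$. Also $\inf_{\bar B(x_0,r)}u^r\ge u(x_0)$. By (10) with radius $2r$ and $\rho(x_0,y_0)\le r$, $u(y_0)\le u(x_0)+\frac12(u(z_0)-u(x_0))$. Hence
$$S^-u^r-S^+u^r=2u^r(x_0)-\inf_{\bar B(x_0,r)}u^r-\sup_{\bar B(x_0,r)}u^r\le2u(y_0)-u(x_0)-u(z_0)\le0 .$$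
Apply this to the subsolution $-v$, whose maximum function is $-v_r$. Since $S^-(-v_r)=S^+v_r$ and $S^+(-v_r)=S^-v_r$, we get $S^+v_r\le S^-v_r$.

**Step 4: $S^-v_r\le S^-u^r$.** Since $x_0$ maximizes $u^r-v_r$, $v_r(x_0)-v_r(y)\le u^r(x_0)-u^r(y)$ for all $y\in K$. Bound the right side by $S^-u^r$ on $\bar B(x_0,r)$ and take the supremum over $y$ on the left.

**Step 5: two cases.** *If $S^+u^r=0$*, then $S^-u^r=0$ by Step 3, $S^-v_r=0$ by Step 4, and $S^+v_r=0$ by Step 3. So $u^r,v_r$ are constant on $\bar B(x_0,r)$ and $B(x_0,r)\subset F$, a contradiction.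

*If $S^+u^r>0$*, let $z\in\bar B(x_0,r)$ attain $\sup u^r$ (USC on a compact set). Then $u^r(z)>u^r(x_0)=\max_Eu^r$, so $z\notin E$, that is, $u^r(z)-v_r(z)<u^r(x_0)-v_r(x_0)$. Thus $v_r(z)-v_r(x_0)>u^r(z)-u^r(x_0)=S^+u^r$, and
$$S^+v_r>S^+u^r\ge S^-u^r\ge S^-v_r\ge S^+v_r,$$
a contradiction. $\square$

**Proof of (a).** Apply Theorem A to two solutions of (2), in both orders.

## 11. Horizontal Sobolev functions along curves

Theorem B compares $u$, which we control by slopes, with $v$, which we control only through a distributional gradient. This lemma translates between the two.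

**Lemma 5.** Let $U\subset\Omega$ be open, $w\in C(U)$, $L\ge0$.

* (i) If $w\in W^{1,\infty}_{\mathcal X}(U)$ and $\|D_{\mathcal X}w\|_{\infty,U}\le L$, then $|w(\gamma(1))-w(\gamma(0))|\le L\int|a|$ for each horizontal $\gamma:[0,1]\to U$ with control $a$.
* (ii) If $|w(\gamma(t))-w(\gamma(0))|\le Lt$ for every curve $\gamma:[0,t]\to U$ with $\gamma'=\sum_i\alpha_iX_i(\gamma)$, $\alpha\in\mathbb R^m$ constant, $|\alpha|=1$, then the distributional horizontal derivatives satisfy $\|D_{\mathcal X}w\|_{\infty,U}\le L$.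

*Proof.* **(i): mollify and control the commutator.** Let $\theta_\delta$ be a standard mollifier and $X=\sum c_k\partial_k$ one of the fields. Since $\langle Xw,\psi\rangle=-\int w(X\psi+\psi\operatorname{div}c)$, taking $\psi=\theta_\delta(x-\cdot)$ gives
$$\big((Xw)*\theta_\delta\big)(x)=\int w(y)\Big\{\sum_kc_k(y)(\partial_k\theta_\delta)(x-y)-\operatorname{div}c(y)\,\theta_\delta(x-y)\Big\}dy,$$
so $R_\delta w:=X(w*\theta_\delta)-(Xw)*\theta_\delta$ equals
$$R_\delta w(x)=\int w(y)\Big\{\sum_k(c_k(x)-c_k(y))(\partial_k\theta_\delta)(x-y)+\operatorname{div}c(y)\,\theta_\delta(x-y)\Big\}dy. \tag{11}$$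
For $x$ in a compact set the kernel has $L^1_y$-norm bounded uniformly in $\delta$ and $x$, because $|c(x)-c(y)|\le C\delta$ on its support while $\|\partial_k\theta_\delta\|_1\le C/\delta$. Moreover $R_\delta1=0$. So in (11) we may replace $w(y)$ by $w(y)-w(x)$, and the continuity of $w$ gives $R_\delta w\to0$ locally uniformly. Hence $|D_{\mathcal X}(w*\theta_\delta)|\le L+o(1)$ near the compact set $\gamma([0,1])$. Integrate $\frac d{dt}(w*\theta_\delta)(\gamma)=a\cdot D_{\mathcal X}(w*\theta_\delta)(\gamma)$ and let $\delta\to0$.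

**(ii): differentiate along flows.** For a unit vector $\alpha$ let $\Phi_t$ be the flow of $X_\alpha=\sum\alpha_iX_i$, and $\psi\in C_c^\infty(U)$. For small $|t|$, a change of variables gives
$$\int w(\Phi_t(x))\psi(x)\,dx=\int w(y)\,\psi(\Phi_{-t}(y))\det D\Phi_{-t}(y)\,dy .$$
The derivative of the right side at $t=0$ is $-\int w(X_\alpha\psi+\psi\operatorname{div}X_\alpha)=\langle X_\alpha w,\psi\rangle$. By hypothesis $|\int(w\circ\Phi_t-w)\psi|\le Lt\|\psi\|_1$ for small $t>0$, so $|\langle X_\alpha w,\psi\rangle|\le L\|\psi\|_1$. By duality $X_\alpha w=\alpha\cdot D_{\mathcal X}w\in L^\infty(U)$ with $|X_\alpha w|\le L$ a.e. Using countably many $\alpha$, dense in the sphere, gives $|D_{\mathcal X}w|\le L$ a.e. $\square$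

## 12. Proof of Theorem B: chains of increasing slope

Let $u\in C(K)$ be infinity harmonic with $u|_{\partial\Omega}=g$, and let $g$ be $L$-Lipschitz for $d$.

**Step 1: the Lipschitz bound.** Since $d\le\rho$, $g$ is $L$-Lipschitz for $\rho$. For $y\in\partial\Omega$, Proposition 3 with $V=\Omega$ and vertex $y$, applied to $u$ and $-u$, gives $g(y)-L\rho(y,x)\le u(x)\le g(y)+L\rho(y,x)$ on $K$. Now fix $x\in\Omega$. The first inequality says $u\le u(x)+L\rho(x,\cdot)$ on $\partial\Omega$, and this is trivial at $x$. As $\partial(\Omega\setminus\{x\})=\partial\Omega\cup\{x\}$, Proposition 3 on $\Omega\setminus\{x\}$ with vertex $x$ gives $u(x')\le u(x)+L\rho(x,x')$ for $x'\in\Omega$. So $u$ is $L$-Lipschitz on $K$ for $\rho=\rho_R$, for every admissible $R$, hence for $d=\inf_R\rho_R$. A curve as in Lemma 5(ii) of duration $t$ has length $t$, so Lemma 5(ii) gives $u\in W^{1,\infty}_{\mathcal X}(\Omega)$ and $\|D_{\mathcal X}u\|_{\infty,\Omega}\le L$.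

**Step 2: setting for the minimality.** Let $\emptyset\ne U\subset\subset\Omega$ be open, $v\in W^{1,\infty}_{\mathcal X}(U)\cap C(\overline U)$, $v=u$ on $\partial U$, $\Lambda=\|D_{\mathcal X}v\|_{\infty,U}$. Suppose, for a contradiction, that $\|D_{\mathcal X}u\|_{\infty,U}>\Lambda'>\Lambda$. Both $u$ and $-u$ satisfy CCA. For $x\in\overline U$ let $\delta_U(x)=\min_{\partial U}\rho(x,\cdot)$, a continuous function. For $x\in U$:

* $\delta_U(x)\le\delta(x)$, since a minimizer from $x$ to a nearest point of $\partial\Omega$ crosses $\partial U$;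
* if $r<\delta_U(x)$, then $\bar B(x,r)\subset U$, and minimizers from $x$ to points of $\bar B(x,r)$ lie in $\bar B(x,r)\subset U$, since such a minimizer consists of points at $\rho$-distance $\le r$ from $x$ and so cannot cross $\partial U$.

**Step 3: find a point of large slope.** We claim some $x_0\in U$ has $S_u^+(x_0,0+)>\Lambda'$. Suppose not. Let $\gamma:[0,t_1]\to U$ be a curve as in Lemma 5(ii) and $f(t)=u(\gamma(t))$. Since $\rho(\gamma(t),\gamma(t+h))\le h$, we have $\frac{f(t+h)-f(t)}h\le S_u^+(\gamma(t),h)$ for small $h>0$. So the upper right Dini derivative of the continuous function $f$ is $\le\Lambda'$ on $[0,t_1)$. For $\kappa>0$ let $t^*$ be the largest $t$ such that $f(\tau)-f(0)\le(\Lambda'+\kappa)\tau$ for all $\tau\in[0,t]$. If $t^*<t_1$, the Dini bound at $t^*$ gives $f(t^*+h)-f(t^*)\le(\Lambda'+\kappa)h$ for small $h$, which extends the inequality beyond $t^*$, a contradiction. So $t^*=t_1$, and $\kappa\to0$ gives $f(t_1)-f(0)\le\Lambda't_1$. The reversed curve is of the same type, so $|f(t_1)-f(0)|\le\Lambda't_1$.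 Lemma 5(ii) gives $\|D_{\mathcal X}u\|_{\infty,U}\le\Lambda'$, a contradiction.

**Step 4: a point steep both upward and downward.** Choose $r>0$ with $3r<\delta_U(x_0)$. Put $S:=S_u^+(x_0,r)\ge S_u^+(x_0,0+)>\Lambda'$, and let $x_1$ be a maximum point of $u$ on $\bar B(x_0,r)$. By Lemma 4, $\rho(x_0,x_1)=r$ and $S_u^+(x_1,s)\ge S$ for all $s<\delta(x_1)$. Moreover $\delta_U(x_1)\ge\delta_U(x_0)-r\ge2r$. Looking back at $x_0$ from $x_1$, $S_{-u}^+(x_1,r)\ge(u(x_1)-u(x_0))/r=S$. Since $-u$ satisfies CCA, monotonicity gives $S_{-u}^+(x_1,s)\ge S$ for $r\le s<\delta(x_1)$, in particular for $s=\frac12\delta_U(x_1)$.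

**Step 5: an ascending chain to $\partial U$.** Given $x_j\in U$ ($j\ge1$), let $r_j=\frac12\delta_U(x_j)$ and let $x_{j+1}$ be a maximum point of $u$ on $\bar B(x_j,r_j)\subset U$. We have $S_u^+(x_j,r_j)\ge S$: for $j=1$ by Step 4, and then by induction, because Lemma 4 at $x_j$ gives $S_u^+(x_{j+1},s)\ge S_u^+(x_j,r_j)\ge S$ for all $s<\delta(x_{j+1})$, and $r_{j+1}<\delta_U(x_{j+1})\le\delta(x_{j+1})$. Lemma 4 also gives $\rho(x_j,x_{j+1})=r_j$, and $u(x_{j+1})-u(x_j)\ge Sr_j$. As $u$ is bounded and $S>0$, $\ell^+:=\sum_{j\ge1}r_j<\infty$. So $(x_j)$ is Cauchy (recall $|x-y|\le M\rho(x,y)$) and $x_j\to x^+\in\overline U$. As $\delta_U(x_j)=2r_j\to0$, $\delta_U(x^+)=0$, i.e. $x^+\in\partial U$. Summing,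
$$u(x^+)-u(x_1)\ge S\ell^+ .$$
The minimizer from $x_j$ to $x_{j+1}$ lies in $U$ and has length $r_j$, so Lemma 5(i) gives $|v(x_{j+1})-v(x_j)|\le\Lambda r_j$. By continuity of $v$ on $\overline U$, $v(x^+)-v(x_1)\le\Lambda\ell^+$.

**Step 6: a descending chain, and the contradiction.** Perform the same construction for $-u$ starting at $x_1$. The first radius $\frac12\delta_U(x_1)\ge r$ is allowed by Step 4, and later radii by Lemma 4 for $-u$. It gives $x^-\in\partial U$ and $\ell^->0$ with $u(x_1)-u(x^-)\ge S\ell^-$ and $v(x_1)-v(x^-)\le\Lambda\ell^-$. Since $u=v$ on $\partial U$,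
$$S(\ell^++\ell^-)\le u(x^+)-u(x^-)=v(x^+)-v(x^-)\le\Lambda(\ell^++\ell^-).$$
So $S\le\Lambda<\Lambda'<S$, a contradiction. Thus $u$ is an AGME of $g$. This proves Theorem B, hence (b). $\square$

## 13. Theorem C(i): cones and test functions of class $C^2_{\mathcal X}$

A $C^2_{\mathcal X}$-subsolution is trivially a $C^\infty$-subsolution, and a $C^\infty$-subsolution satisfies CCA by Proposition 3. It remains to pass from CCA to $C^2_{\mathcal X}$ test functions, for $u\in USC(\Omega)$. Since such test functions need not be $C^1$, we first need a chain rule.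

**Lemma 6 (chain rule).** If $w$ and its distributional horizontal derivatives $D_{\mathcal X}w$ are continuous, then along every horizontal curve $w(\gamma)$ is absolutely continuous and $\frac d{dt}w(\gamma)=a\cdot D_{\mathcal X}w(\gamma)$ a.e.

*Proof.* By (11), $X_i(w*\theta_\delta)=(X_iw)*\theta_\delta+R_\delta w\to X_iw$ locally uniformly. Write the integrated identity for the smooth functions $w*\theta_\delta$ and let $\delta\to0$. $\square$

If horizontal derivatives are instead understood along flow lines, nothing changes. Suppose $w$ is continuous and has a continuous derivative $X_iw$ along the flow $\Phi_t$ of $X_i$. Then $w\circ\Phi_t-w=\int_0^t(X_iw)\circ\Phi_s\,ds$, and the computation in Lemma 5(ii) identifies $X_iw$ with the distributional derivative.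

*Proof that CCA implies the subsolution property.* Let $\phi\in C^2_{\mathcal X}$ and let $u-\phi$ have a local maximum at $x_0$. Adding a constant to $\phi$, assume $u\le\phi$ near $x_0$ and $u(x_0)=\phi(x_0)$. If $D_{\mathcal X}\phi(x_0)=0$, then $\Delta_{\infty,\mathcal X}\phi(x_0)=0$ and there is nothing to prove. Otherwise $G:=|D_{\mathcal X}\phi|\ge g_0>0$ near $x_0$; put
$$\nu=D_{\mathcal X}\phi/G,\qquad\mu=\Delta_{\infty,\mathcal X}\phi(x_0)/G(x_0)^2 .$$
Lemma 6 applies to $\phi$ and to each $X_j\phi$. Hence the same rule holds for $G$ with $X_iG=G^{-1}\sum_jX_j\phi\,X_iX_j\phi$, which is continuous near $x_0$, and $(D_{\mathcal X}G\cdot\nu)(x_0)=\mu$. We must show $\mu\ge0$.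

**Step 1: a second-order expansion of the maximum over balls.** We claim
$$\max_{\bar B(z,s)}\phi\le\phi(z)+sG(z)+\tfrac12s^2\mu+o(s^2)\qquad(z\to x_0,\ s\to0). \tag{12}$$
Let $\gamma:[0,s]\to\Omega$ with $|a|\le1$ join $z$ to a maximum point (a reparametrized minimizer; it stays in $\bar B(z,s)$). All constants are uniform for $z$ near $x_0$ and $s$ small. The point reached from $z$ at time $s$ along the flow of the field $\sum_i\nu_i(z)X_i$ (constant coefficients) lies in $\bar B(z,s)$, and $D_{\mathcal X}\phi$ changes by at most $Cs$ along it. So $\phi(\gamma(s))-\phi(z)\ge sG(z)-Cs^2$. Also $\int_0^sG(\gamma)\le sG(z)+Cs^2$. Since $|a-\nu|^2\le2(1-\nu\cdot a)$ and $G-D_{\mathcal X}\phi\cdot a=G(1-\nu\cdot a)$,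
$$\tfrac{g_0}2\int_0^s|a-\nu(\gamma)|^2\le\int_0^s\big(G-D_{\mathcal X}\phi\cdot a\big)=\int_0^sG(\gamma)-\big(\phi(\gamma(s))-\phi(z)\big)\le2Cs^2 .$$
By Cauchy–Schwarz $\int_0^s|a-\nu(\gamma)|\le C's^{3/2}$: the optimal curve nearly follows $\nu$. Hence, for $0\le\tau\le s$,
$$G(\gamma(\tau))-G(z)=\int_0^\tau D_{\mathcal X}G\cdot a=\int_0^\tau D_{\mathcal X}G\cdot\nu+O(s^{3/2})=\tau\mu+o(s),$$
by continuity of $D_{\mathcal X}G\cdot\nu$ at $x_0$. Therefore $\phi(\gamma(s))-\phi(z)=\int_0^sD_{\mathcal X}\phi\cdot a\le\int_0^sG(\gamma)\le sG(z)+\frac12s^2\mu+o(s^2)$, which is (12).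

**Step 2: use (10) at a point just behind $x_0$.** Let $\alpha=\nu(x_0)$ and $z=\Phi_{-t}(x_0)$, with $\Phi$ the flow of $X_\alpha=\sum\alpha_iX_i$. Then $\rho(z,x_0)\le t$. Since $X_\alpha\phi(x_0)=G(x_0)$, $X_\alpha X_\alpha\phi(x_0)=\mu$ and $X_\alpha G(x_0)=\mu$,
$$\phi(z)=\phi(x_0)-tG(x_0)+\tfrac12t^2\mu+o(t^2),\qquad G(z)=G(x_0)-t\mu+o(t).$$
By (10) at $z$ with radius $2t$, $u(x_0)\le\frac12\big(u(z)+\max_{\bar B(z,2t)}u\big)$. Using $u\le\phi$ near $x_0$, $u(x_0)=\phi(x_0)$ and (12) with $s=2t$,
$$2\phi(x_0)\le\phi(z)+\max_{\bar B(z,2t)}\phi\le2\phi(z)+2tG(z)+2t^2\mu+o(t^2)=2\phi(x_0)+t^2\mu+o(t^2).$$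
Thus $\mu\ge0$, i.e. $-\Delta_{\infty,\mathcal X}\phi(x_0)\le0$. $\square$

## 14. Theorem C(ii): absolute minimality implies comparison with cones

By Theorem C(i), $\pm u$ satisfy CCA iff $u$ is infinity harmonic, and then $u$ is an AGME by Theorem B. It remains to show that an AGME satisfies CCA for $\pm u$. Since $-u$ is an AGME of $-g$, it is enough to treat $u$.

Let $V\subset\subset\Omega$ be open, $x_0\in K\setminus V$, $b\ge0$, and $\kappa=a+b\rho(x_0,\cdot)\ge u$ on $\partial V$. If $u\not\le\kappa$ in $V$, choose $\tau>0$ with $U=\{x\in V:u>\kappa+\tau\}\ne\emptyset$. On $\overline U$ we have $u\ge\kappa+\tau$, so $\overline U$ does not meet $\partial V$. Hence $\overline U\subset V$ and $u=\kappa+\tau$ on $\partial U$.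

Since $\kappa$ is $b$-Lipschitz for $\rho$, Lemma 5(ii) gives $\|D_{\mathcal X}\kappa\|_{\infty,U}\le b$. With the competitor $\kappa+\tau$, the AGME property gives $\|D_{\mathcal X}u\|_{\infty,U}\le b$. For $x\in U$ let $x'\in\partial U$ be the first exit point from $U$ of a minimizer from $x$ to $x_0\notin U$. Applying Lemma 5(i) to the arc before the exit, and continuity, $u(x)-u(x')\le b\rho(x,x')$. As $x'$ lies on a minimizer from $x$ to $x_0$, $b\rho(x,x')=\kappa(x)-\kappa(x')$. So $u(x)\le u(x')+\kappa(x)-\kappa(x')=\kappa(x)+\tau$, contradicting $x\in U$. $\square$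

## 15. Theorem C(iii): existence for continuous boundary data

Uniqueness is Theorem A. For existence, let CCA$^*$ mean the cone property for all open $V\subset\Omega$ (not only $V\subset\subset\Omega$), for functions in $C(K)$.

**Claim 7 (downward cones against upward cones).** Let $V\subset\Omega$ be open, $y,x_0\in K\setminus V$, $\beta,b\ge0$. If $\alpha-\beta\rho(y,\cdot)\le a+b\rho(x_0,\cdot)$ on $\partial V$, then the same holds in $V$.

*Proof.* Let $x\in V$. If $b\le\beta$, let $x'\in\partial V$ be the first exit point from $V$ of a minimizer from $x$ to $y$. Then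
$$\alpha-\beta\rho(y,x)=\alpha-\beta\rho(y,x')-\beta\rho(x',x)\le a+b\rho(x_0,x')-b\rho(x',x)\le a+b\rho(x_0,x).$$
If $b\ge\beta$, let $x''$ be the first exit point of a minimizer from $x$ to $x_0$. Then
$$\alpha-\beta\rho(y,x)\le\alpha-\beta\rho(y,x'')+\beta\rho(x'',x)\le a+b\rho(x_0,x'')+b\rho(x'',x)=a+b\rho(x_0,x).\qquad\square$$

**Step 1: the candidate, for Lipschitz data.** Let $g$ be $C$-Lipschitz for $\rho$. Let $\mathcal F$ be the set of functions $w$ on $K$ that are $C$-Lipschitz for $\rho$, satisfy CCA$^*$, and have $w=g$ on $\partial\Omega$. It contains $\max_{y\in\partial\Omega}(g(y)-C\rho(y,\cdot))$: this function is $C$-Lipschitz, equals $g$ on $\partial\Omega$, and each member of the maximum satisfies the cone property by Claim 7, hence so does the maximum. Let $u=\sup\mathcal F$, which is finite since members are $C$-Lipschitz with values $g$ on $\partial\Omega$. Then $u\in\mathcal F$: if $u\le a+b\rho(x_0,\cdot)$ on $\partial V$, then so is each $w\in\mathcal F$, and CCA$^*$ for $w$ gives the inequality in $V$;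 the other two properties pass to the supremum.

**Step 2: $-u$ satisfies CCA$^*$, because otherwise $u$ could be raised.** Suppose not. Then there are an open $V\subset\Omega$ and $\kappa=a-b\rho(x_0,\cdot)$ with $b\ge0$, $x_0\in K\setminus V$, such that $u\ge\kappa$ on $\partial V$ and $U=\{x\in V:u<\kappa\}\ne\emptyset$. Then $u=\kappa$ on $\partial U$. Put $\hat u=\kappa$ on $U$ and $\hat u=u$ elsewhere, so $\hat u\in C(K)$, $\hat u\ge u$ and $\hat u=g$ on $\partial\Omega$.

*$\hat u$ satisfies CCA$^*$.* Let $W\subset\Omega$ be open, $z_0\in K\setminus W$, $b'\ge0$, and $\hat u\le k:=a'+b'\rho(z_0,\cdot)$ on $\partial W$. Since $u\le\hat u$, CCA$^*$ for $u$ gives $u\le k$ in $W$. We have $\partial(W\cap U)\subset(\partial W\cap\overline U)\cup(W\cap\partial U)$. On the first set $\kappa=\hat u\le k$, on the second $\kappa=u\le k$. As $x_0,z_0\notin W\cap U$, Claim 7 gives $\kappa\le k$ in $W\cap U$. So $\hat u\le k$ in $W$.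

*$\hat u$ is $C$-Lipschitz.* For $y\in\partial\Omega$, $x\in K$ we have $\hat u(x)\ge u(x)\ge g(y)-C\rho(x,y)$, and CCA$^*$ on $\Omega$ with vertex $y$ gives $\hat u(x)\le g(y)+C\rho(x,y)$. For $x\in\Omega$ the first inequality says $\hat u\le\hat u(x)+C\rho(x,\cdot)$ on $\partial\Omega$, and CCA$^*$ on $\Omega\setminus\{x\}$ with vertex $x$ gives $\hat u(x')\le\hat u(x)+C\rho(x,x')$ for $x'\in\Omega$.

So $\hat u\in\mathcal F$ and $\hat u>u$ on $U$, contradicting $u=\sup\mathcal F$. Hence $\pm u$ satisfy CCA$^*$, in particular CCA, and $u$ solves (2) by Theorem C(i).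

**Step 3: continuous data.** For $g\in C(\partial\Omega)$ choose $g_k\to g$ uniformly with $g_k$ restrictions of smooth functions (for instance polynomials). These are $\rho$-Lipschitz since $\rho\ge|x-y|/M$. Let $u_k$ be the solutions from Step 2. Equation (1) is invariant under adding constants, so Theorem A gives $\max_K|u_k-u_l|\le\max_{\partial\Omega}|g_k-g_l|$. Let $u$ be the uniform limit of $u_k$; it equals $g$ on $\partial\Omega$. It inherits CCA: if $u\le a+b\rho(x_0,\cdot)$ on $\partial V$, then $u_k\le a+\max_K|u_k-u|+b\rho(x_0,\cdot)$ on $\partial V$, hence in $V$; let $k\to\infty$. The same holds for $-u$. By Theorem C(i), $u$ is infinity harmonic. $\square$
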